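# Nonuniform lattices in rank 2 Kac–Moody groups whose quotient graphs branch forever

## 1. Grafting hairs onto a cusp of the 3-regular tree

Take the 3-regular tree and a sequence of finite groups along a ray with vertices $x_{-1},x_0,x_1,x_2,\dots$. Put $\Gamma_{x_{-1}}=\mathbb Z/3$ and $\Gamma_{x_n}=\langle a_0,\dots,a_n\rangle\cong(\mathbb Z/2)^{n+1}$ for $n\ge 0$. To the edge $\{x_{-1},x_0\}$ give the trivial group, and to $\{x_{n-1},x_n\}$ with $n\ge1$ the group $\Gamma_{x_{n-1}}$. This is a tree of groups. Let $\tilde\Gamma$ be its amalgam and $\tilde T$ its Bass–Serre tree: $\tilde\Gamma$ acts on $\tilde T$ with quotient the ray, the stabilizers are the given groups, and the edges of $\tilde T$ at (the lift of) $x_n$ are the cosets of the edge groups in $\Gamma_{x_n}$. So at $x_n$, $n\ge0$, there are $2$ edges over $\{x_{n-1},x_n\}$ and $1$ edge over $\{x_n,x_{n+1}\}$. At $x_{-1}$ there are $3$ edges. Hence $\tilde T$ is the 3-regular tree. The action is faithful, since an element acting trivially fixes the edge $\{x_{-1},x_0\}$, whose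 stabilizer is trivial. The sum
$$\sum_v \frac1{|\Gamma_v|}=\frac13+\frac12+\frac14+\frac18+\cdots=\frac43$$
is finite. Section 10 shows that such a sum measures covolume. The quotient is one ray, a "cusp".

Now graft a hair at $x_2$. Let the group *fail to grow* there: $\Gamma_{x_2}=\Gamma_{x_1}=\langle a_0,a_1\rangle$. The edges from $x_2$ to $x_1$ and to $x_3$ now contribute one edge each in the covering tree, so $x_2$ has degree 2 and needs one more edge. Attach a path $x_2 - y - z$ with
$$\Gamma_y=\langle a_0,a_1\rangle,\qquad \Gamma_{\{x_2,y\}}=\Gamma_y,\qquad \Gamma_{\{y,z\}}=\langle a_0\rangle,\qquad \Gamma_z=\langle a_0\rangle\times\mathbb Z/3 .$$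
At $y$ the degree is $1+2$, and at $z$ it is $6/2=3$. Continue with $\Gamma_{x_3}=\langle a_0,a_1,a_3\rangle$, and so on. The sum is
$$\tfrac13+\tfrac12+\tfrac14+\tfrac14+\tfrac14+\tfrac16+\left(\tfrac18+\tfrac1{16}+\cdots\right)=2 .$$
Nothing stops us from doing this at $x_2,x_4,x_6,\dots$. Then $|\Gamma_{x_{2i-1}}|=|\Gamma_{x_{2i}}|=|\Gamma_{y_{2i}}|=2^{i+1}$ and $|\Gamma_{z_{2i}}|=3\cdot 2^i$ for $i\ge1$, and the sum is
$$\tfrac13+\tfrac12+\sum_{i\ge1}\Big(\frac{3}{2^{i+1}}+\frac1{3\cdot2^i}\Big)=\tfrac83 .$$
It is still finite, but the quotient graph has infinitely many vertices of degree 3: it is no longer a finite graph with finitely many rays attached.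

In the full automorphism group of a regular tree, then, a discrete group with finite sum $\sum1/|\Gamma_v|$ can have a quotient that branches forever. The group of all automorphisms is huge, and we used that freedom. What happens if the lattice must live inside a much more rigid group, one that comes with root subgroups and commutation relations?

## 2. Garland's conjecture and the statements to be proved

Let $A$ be a $2\times2$ generalized Cartan matrix whose Weyl group $W$ is infinite dihedral, generated by two simple root reflections $w_1,w_2$. A *locally compact rank 2 Kac–Moody group* $G=G_A(\mathbb F_q)$ is a locally compact completion of the minimal Kac–Moody group of $A$ over $\mathbb F_q$; the completions of Carbone–Garland and of Rémy–Ronan are examples. Let $B$ be the minimal parabolic subgroup of the $BN$-pair used for completing; it is compact and open. The Tits building $X$ of this $BN$-pair is the tree $X_{q+1}$ in which every vertex has degree $q+1$. Its edges are the cosets $gB$, and its vertices are the cosets of the two standard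 maximal parabolics $P_i=B\sqcup Bw_iB$. The group $G$ acts on $X$ preserving the two types of vertices, and vertex and edge stabilizers are compact open.

A *nonuniform lattice* in $G$ is a discrete subgroup $\Gamma$ such that $\Gamma\backslash G$ is not compact but carries a finite invariant measure. Such groups exist: by results of Carbone–Garland and Rémy, the negative minimal parabolic $B^-$ and $P_1^-=B^-\sqcup B^-w_1B^-$ are nonuniform lattices. The quotient $B^-\backslash X$ is an edge with two cusps, and $P_1^-\backslash X$ is a vertex with one cusp.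

**Conjecture (H. Garland).** Let $G$ be a locally compact rank 2 Kac–Moody group over a finite field $\mathbb F_q$ with Tits building $X=X_{q+1}$, and let $\Gamma$ be a nonuniform lattice subgroup of $G$. Then $\Gamma\backslash X$ consists of a finite core graph together with finitely many cusps which are semi-infinite rays.

The last sentence means: there are a finite connected subgraph $Y\subseteq\Gamma\backslash X$ and finitely many subgraphs $R_1,\dots,R_l$ such that

1. $\Gamma\backslash X=Y\cup R_1\cup\dots\cup R_l$;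
2. each $R_i$ is a ray with distinct vertices $v^{(i)}_0,v^{(i)}_1,\dots$ and exactly the edges $\{v^{(i)}_j,v^{(i)}_{j+1}\}$;
3. $R_i\cap Y=\{v_0^{(i)}\}$;
4. $R_i\cap R_j\subseteq Y$ for $i\neq j$.

The conjecture appears in the text "Fundamental domains for nonuniform lattices in Kac–Moody groups". It is false, for example for $A=\begin{pmatrix}2&-6\\-6&2\end{pmatrix}$, $q=7$, and $G$ the Rémy–Ronan completion.

**Setting.** From here until Section 11, $p\ge7$ is a prime with $p\equiv3\pmod 4$, $m=p-1$, and $A=\begin{pmatrix}2&-m\\-m&2\end{pmatrix}$. $\Lambda=G_A(\mathbb F_p)$ is the minimal (split, Tits) Kac–Moody group, with any root datum for $A$. $G$ is its Rémy–Ronan completion: the closure of the image of $\Lambda$ in $\mathrm{Aut}(X)$, where $X=X_{p+1}$.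

**Definition ($D_K$).** For an infinite set $K\subset\{2,3,4,\dots\}$ without two consecutive integers, $D_K$ is the tree with vertices $x_n$ $(n\ge-1)$ and $y_{k,r},z_{k,r}$ $(k\in K,\ 1\le r\le p-1)$ and edges $\{x_n,x_{n+1}\}$, $\{x_k,y_{k,r}\}$, $\{y_{k,r},z_{k,r}\}$.

This is a ray with $p-1$ hairs of length 2 at each $x_k$, $k\in K$. Section 1 with $K=\{2,4,6,\dots\}$ is the same picture with one hair per vertex.

**Theorem 1.** For every such $K$ there is a nonuniform lattice $\Gamma_K\le G$ with $\Gamma_K\backslash X\cong D_K$.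

**Corollary.** The conjecture is false.

*Proof from Theorem 1.* In a graph of the conjectured form let $v$ be a vertex outside $Y$. Then $v=v^{(i)}_j$ for some $i$, and $j\ge1$ by condition 3; by condition 4, $v$ lies on no other ray. Every edge at $v$ lies in $Y$ or in some ray, hence in $R_i$. So $v$ has degree 2, and only finitely many vertices have degree $\ge3$. In $D_K$ all the infinitely many $x_k$, $k\in K$, have degree $2+(p-1)=p+1$. $\square$

**Theorem 2.** (a) The $\Gamma_K$ give $2^{\aleph_0}$ pairwise nonconjugate (even under $\mathrm{Aut}(X)$) counterexamples in the same $G$. (b) No finite index subgroup of $\Gamma_K$ satisfies the conclusion of the conjecture.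

**Theorem 3.** Let $X$ be a $(q+1)$-regular tree, and let $\Gamma\le\mathrm{Aut}(X)$ be discrete, without inversions, with $\sum_{v\in\Gamma\backslash X}1/|\Gamma_v|<\infty$. If for some $C$ every finite subgroup of $\Gamma$ of order $\ge C$ fixes exactly one end of $X$, then $\Gamma\backslash X$ is a finite connected graph together with finitely many rays, as in the conjecture.

## 3. Root groups acting along a line

The standard facts recalled here can be found in Tits, J. Algebra 105 (1987) and Rémy, Astérisque 277 (2002).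

**The apartment and its roots.** The standard apartment is a line in $X$ with vertex set $\mathbb Z$ and base chamber $[0,1]$; $w_1,w_2$ act on it as the reflections at $0$ and $1$. Let $s_j$ be the reflection at $j$. Real roots correspond to half-lines: $\beta_n\leftrightarrow[n,\infty)$ and $-\beta_n\leftrightarrow(-\infty,n]$. The simple roots are those whose half-lines contain $[0,1]$ and end at $0$ or $1$: $\alpha_1=\beta_0$, $\alpha_2=-\beta_1$. Reflecting half-lines gives $s_n\beta_k=-\beta_{2n-k}$. From $s_0\alpha_2=\alpha_2+m\alpha_1$ we read off $\beta_{-1}=-\beta_1+m\beta_0$. In the same way $s_1\alpha_1=\alpha_1+m\alpha_2$ gives $\beta_0+\beta_2=m\beta_1$. Translating along the line,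
$$\beta_{n+1}+\beta_{n-1}=m\beta_n\qquad(n\in\mathbb Z).$$
Put $c_{k-n}=\langle\beta_k,\beta_n^\vee\rangle$. Then $c_0=2$, $c_1=m$, $c_{j+1}=mc_j-c_{j-1}$, $c_{-j}=c_j$. Two arithmetic consequences are used all the time. All $c_j$ are even; and
$$c_1=p-1\equiv0,\qquad c_2=m^2-2\equiv-2\pmod{p-1}.\tag{1}$$
Also $2\le c_0\le c_1\le\cdots$, because $c_{j-1}\le c_j$ gives $c_{j+1}\ge(m-1)c_j\ge c_j$.

**(F1)** The root groups are $U_\alpha=\{x_\alpha(r):r\in\mathbb F_p\}\cong\mathbb F_p$. The torus $T$ is finite, fixes the apartment pointwise, and $t\,x_\alpha(r)t^{-1}=x_\alpha(\alpha(t)r)$, where $(\alpha+\beta)(t)=\alpha(t)\beta(t)$.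

**(F2)** For each $j$ there is a homomorphism $\varphi_j:SL_2(\mathbb F_p)\to\Lambda$ with $\begin{pmatrix}1&r\\0&1\end{pmatrix}\mapsto x_{\beta_j}(r)$, $\begin{pmatrix}1&0\\r&1\end{pmatrix}\mapsto x_{-\beta_j}(r)$, $\mathrm{diag}(t,t^{-1})\mapsto h_j(t)\in T$, where $\alpha(h_j(t))=t^{\langle\alpha,\beta_j^\vee\rangle}$. The element $\nu_j=\varphi_j\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ acts on the apartment as $s_j$, and $\nu_jx_\alpha(r)\nu_j^{-1}=x_{s_j\alpha}(\pm r)$ with a sign depending only on $j,\alpha$.

**(F3)** The groups $U_{\beta_n}$ $(n\in\mathbb Z)$ commute pairwise, and so do the $U_{-\beta_n}$. To see this, take the $W$-invariant form with $(\alpha_i,\alpha_i)=2$ and $(\alpha_1,\alpha_2)=-m$. Real roots have norm 2, and $(\beta_k,\beta_n)=c_{k-n}\ge2$. So for $i,j\ge1$ the vector $i\beta_k+j\beta_n$ has norm $2i^2+2j^2+2ijc_{k-n}>2$ and is not a real root. The pair $\beta_k,\beta_n$ is prenilpotent (nested half-lines), and the commutator relation puts $[U_{\beta_k},U_{\beta_n}]$ into the group generated by the root groups of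 real roots $i\beta_k+j\beta_n$, $i,j\ge1$. There are none.

**(F4)** $U_{\beta_n}$ fixes $[n,\infty)$ and is simply transitive on the edges at $n$ other than $\{n,n+1\}$; $U_{-\beta_n}$ fixes $(-\infty,n]$ and is simply transitive on the edges at $n$ other than $\{n-1,n\}$. The stabilizer in $\Lambda$ of the base chamber is generated by $T$ and the $U_\alpha$, $\alpha>0$. Conjugating by the $\nu_j$, the stabilizer of any apartment edge is generated by $T$ and those $U_\alpha$ whose half-line contains that edge. $\Lambda$ is transitive on edges and type-preserving.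

**Horoballs.** Let $V^\pm=\langle U_{\pm\beta_n}:n\in\mathbb Z\rangle$; both groups are abelian by (F3). First, $X=V^+\mathbb Z$: every vertex can be moved into the line by $V^+$. Let $v$ be at distance $d\ge1$ from the line, with nearest point $n$. The first edge of the path from $n$ to $v$ is not $\{n,n+1\}$, so some element of $U_{\beta_n}$ moves it to $\{n,n-1\}$. The image of $v$ is then at distance less than $d$ from the line; induct on $d$.

Let $b(v)=\lim_{n\to+\infty}(n-d(v,n))$, the Busemann function of the end $+\infty$ with $b(n)=n$. It changes by $\pm1$ along each edge, and each vertex has exactly one neighbour at the next higher level. Every generator of $V^+$ fixes a ray $[n,\infty)$ and so preserves $b$. Hence $b=n$ on $V^+n$, and $\{b\ge n\}=V^+[n,\infty)$. Since $V^+$ is abelian and $U_{\beta_n}$ fixes $[n,\infty)$,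
$$U_{\beta_n}\text{ fixes }\{b\ge n\}\text{ pointwise;}\qquad U_{\beta_{j-n}}\text{ fixes the ball }B_n(j)\text{ pointwise.}\tag{2}$$
Symmetrically $X=V^-\mathbb Z$, and
$$U_{-\beta_n}\text{ fixes }V^-(-\infty,n]\text{ pointwise},\qquad B_n(j)\subset V^-(-\infty,j+n].\tag{3}$$
For example, within $B_2(0)$ the set $\{b\ge0\}$ consists of $0,1,2$ and the $p-1$ neighbours of $1$ other than $0$ and $2$. So $U_{\beta_0}$ fixes these $p+2$ vertices, while it moves all neighbours of $0$ except $1$.

**(F5)** If $\beta_j(t)=\beta_{j-1}(t)=1$ for some $j$ and $t\in T$, then $t$ acts trivially on $X$. The recursion gives $\beta_k(t)=1$ for all $k$, so $t$ commutes with all root groups, and it fixes the line; now use $X=V^+\mathbb Z$. In particular $h_j(-1)$ is trivial in $G$, since all $c_i$ are even. The group $\varphi_j(SL_2(\mathbb F_p))$ is transitive on the set $E(j)$ of the $p+1$ edges at $j$: $U_{\beta_j}$ is transitive on the edges other than $\{j,j+1\}$, and $\nu_j$ exchanges $j\pm1$. The upper triangular group fixes $\{j,j+1\}$ and has index $p+1$,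 so it is the full stabilizer. Thus $SL_2(\mathbb F_p)$ acts on $E(j)$ as on $\mathbb P^1(\mathbb F_p)$, and its image in $G$ is $PSL_2(\mathbb F_p)$.

**(F6)** For every vertex $v$ the stabilizer $G_v$ contains a finite subgroup acting simply transitively on $E(v)$. By conjugation we may take $v=j\in\mathbb Z$. Since $p\equiv3\pmod4$, $\mathbb F_{p^2}=\mathbb F_p(i)$ with $i^2=-1$. The $\mathbb F_p$-linear maps $x\mapsto\lambda x$ with $N(\lambda)=1$ and $x\mapsto\lambda\bar x$ with $N(\lambda)=-1$ all have determinant $1$ and form a group $\tilde Q$; it has order $2(p+1)$, because the norm $\mathbb F_{p^2}^*\to\mathbb F_p^*$ is onto with kernel of order $p+1$. The stabilizer in $SL_2(\mathbb F_p)$ of a point of $\mathbb P^1(\mathbb F_p)$ has order $p(p-1)$, and $\gcd(2(p+1),p(p-1))=2$, because $(p-1)/2$ is odd and prime to $p+1$. So the stabilizer of a point in $\tilde Q$ is $\{\pm1\}$, and the orbits have $p+1$ elements. The image of $\tilde Q$ in $G$, where $-1$ becomes trivial, is simply transitive on $E(j)$.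

**Notation.** $N(v)$ is the set of neighbours of $v$; $S_n(y),B_n(y)$ are spheres and balls; $K_n(y)$ is the pointwise fixator of $B_n(y)$ in $G$. When $y$ is fixed and $v\ne y$, $v^-$ is the neighbour of $v$ towards $y$ and $C(v)=N(v)\setminus\{v^-\}$. Functions $\mathbb F_p\to\mathbb F_p$ are identified with polynomials of degree $\le p-1$. Let $\delta(0)=1$, $\delta(s)=0$ for $s\ne0$, so $\delta(s)=1-s^{p-1}$. Since $\Lambda$ is dense in $G$, every $g\in G$ agrees with an element of $\Lambda$ on any given finite set of vertices; and for an open subgroup such as $G_y$, the group $\Lambda\cap G_y$ is dense in $G_y$.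

## 4. Groups assembled over a subtree, and what horoballs forbid

We want to carry out the construction of Section 1 *inside* $G$. The following lemma says what has to be checked.

**Lemma 1.** Let $D\subset X$ be a subtree and $\Gamma_v\le G_v$ $(v\in D)$ finite subgroups with $\Gamma_v\cap G_w=\Gamma_w\cap G_v=:\Gamma_{vw}$ for every edge $\{v,w\}$ of $D$, and such that for each $v$ distinct $D$-edges at $v$ are $\Gamma_v$-inequivalent. Let $\Gamma=\langle\Gamma_v:v\in D\rangle$. Then $\Gamma D$ is a subtree, distinct vertices (edges) of $D$ are $\Gamma$-inequivalent, $\Gamma\cap G_v=\Gamma_v$ for $v\in D$, and the edges of $\Gamma D$ at $v\in D$ are the $\Gamma_v$-translates of the $D$-edges at $v$. If moreover for all $v\in D$ the $D$-edges at $v$ meet every $\Gamma_v$-orbit on $E(v)$, then $\Gamma D=X$ and $\Gamma\backslash X\cong D$.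

*Proof.* Let $\tilde\Gamma$ be the amalgam of the tree of groups $(\Gamma_v,\Gamma_{vw})$ and $\tilde T$ its Bass–Serre tree, with fundamental domain $D$ (Serre, *Trees*, I.4.5). Let $\pi:\tilde\Gamma\to\Gamma$ be the natural map. Since $\Gamma_v$ fixes $v$, the rule $\tilde\gamma v\mapsto\pi(\tilde\gamma)v$ is well defined and extends the identity of $D$ to a $\pi$-equivariant graph morphism $\Phi:\tilde T\to X$. On the star of $v\in D$ it is the map $\bigsqcup_w\Gamma_v/\Gamma_{vw}\to E(v)$, over the $D$-neighbours $w$ of $v$. It is injective on each piece because $\Gamma_v\cap G_w=\Gamma_{vw}$, and different pieces have disjoint images because the $D$-edges are inequivalent. So $\Phi$ is locally injective. It maps reduced paths to reduced paths, and since $X$ is a tree, $\Phi$ is injective. An element of $\ker\pi$ acts trivially on $\tilde T$ by injectivity of $\Phi$, so it lies in some $\Gamma_v$, on which $\pi$ is injective; hence $\pi$ is an isomorphism. Thus $\Gamma D=\Phi(\tilde T)\cong\tilde T$ equivariantly, and the first assertions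 are those known for $\tilde T$. Under the last hypothesis $\Phi$ is locally surjective, hence onto, as $X$ is connected. $\square$

**A ray inside $G$.** Write $x_n$ for the apartment vertex $n$, $n\ge-1$. Put $\Gamma_{x_n}=\langle x_{\beta_j}(1):0\le j\le n\rangle$ for $n\ge0$, and let $\Gamma_{x_{-1}}$ be a group as in (F6). By (F3) $\Gamma_{x_n}$ is finite, abelian, of exponent $p$. By (2) $\Gamma_{x_{n-1}}$ fixes $x_{n-1}$, $x_n$ and $x_{n+1}$, while $x_{\beta_n}(1)$ permutes the $p$ neighbours of $x_n$ other than $x_{n+1}$ in a cycle. So $\Gamma_{x_n}\cap G_{x_{n-1}}=\Gamma_{x_{n-1}}$ for $n\ge1$, both intersections at $\{x_{-1},x_0\}$ are trivial, and at every vertex the $D$-edges represent each orbit exactly once. Lemma 1 gives a discrete group whose quotient is the ray $x_{-1},x_0,x_1,\dots$, with $|\Gamma_{x_n}|=p^{n+1}$. This is the first picture of Section 1, realized in $G$ with $a_j=x_{\beta_j}(1)$.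

**The hair does not fit.** To graft hairs at $x_k$ we omit $a_k$. The neighbours of $x_k$ other than $x_{k\pm1}$ are $y_{k,r}=x_{\beta_k}(r)(k-1)$, $r\ne0$; continue with $z_{k,r}=x_{\beta_k}(r)(k-2)$. At $z=z_{k,r}$ the model asks for a group $Q$, simply transitive on $E(z)$, that commutes with all $a_j$, $j\le k-2$, $j\notin K$. With $a_j=x_{\beta_j}(1)$ this is impossible, as we now check. By (2), $a_j$ fixes $\{b\ge j\}$. At any $gj$ with $g\in V^+$ it permutes the lower neighbours in a $p$-cycle, since it commutes with $g$; so it fixes no vertex of level $j-1$. Its fixed set is connected and contains $\{b\ge j\}$, so it is exactly that horoball. A ray in the tree eventually always ascends (towards $+\infty$) or eventually always descends, so the only end of the horoball is $+\infty$. If $Q$ commutes with $a_j$, it preserves the fixed set of $a_j$, hence the end $+\infty$. Fixing also $z$, it fixes the edge at $z$ pointing to $+\infty$, and so is not transitive on $E(z)$.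

So $a_j$ may look like $x_{\beta_j}(1)$ near $x_j$, but further out its fixed set must be larger than a horoball, symmetric about every $z_{k,r}$ with $k\ge j+2$. This suggests two moves:

1. *Cut*: replace $x_{\beta_j}(1)$ by the automorphism $\delta_j$ that agrees with it on a half-tree containing $x_j$ and is the identity elsewhere.
2. *Spread*: given a group $\Theta$ that moves this half-tree off itself, multiply all $\Theta$-conjugates of $\delta_j$. The product commutes with $\Theta$ by construction.

The spreading is easy. The cutting is the heart of the matter: why should $\delta_j$ lie in $G$? In $\mathrm{Aut}(X)$ there is nothing to prove, but $G$ is a thin closed subgroup. Sections 5–8 determine exactly how $K_n(y)$ acts on the sphere of radius $n+1$; the answer is a *product over the vertices $z$ of $S_{n-1}(y)$*, and this product structure permits the cut.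

## 5. Coordinates two steps away from an edge

The relations in Section 3 are invariant under a shift of indices; only signs may depend on the index. So we write formulas at the vertex $0$ and use them at every $j\in\mathbb Z$. For $s,u,e\in\mathbb F_p$ put
$$v_s=x_{\beta_{-1}}(s)(-2),\quad v_{s,u}=x_{\beta_{-1}}(s)x_{\beta_{-2}}(u)(-3),\quad z_e=x_{\beta_0}(e)(-1),\quad z_{e,s}=x_{\beta_0}(e)v_s,\quad z_{e,s,u}=x_{\beta_0}(e)v_{s,u},$$
and $z_\infty=1$. By (F4), $N(-1)\setminus\{0\}=\{v_s\}$, $N(v_s)\setminus\{-1\}=\{v_{s,u}\}$, and $N(0)=\{z_e:e\in\mathbb P^1(\mathbb F_p)\}$. Let $\varepsilon=\pm1$ be given by $\nu_{-1}x_{\beta_{-2}}(u)\nu_{-1}^{-1}=x_{-\beta_0}(\varepsilon u)$; indeed $s_{-1}\beta_{-2}=-\beta_0$.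

The purpose of the next lemma is to see how root groups pointing *the other way* act in these coordinates.

**Lemma 2.** (i) $x_{-\beta_0}(c)\,v_{s,u}=v_{s,\,u+\varepsilon c(1-\delta(s))}$. (ii) For $e\ne0$: $\nu_0z_{e,s,u}=z_{-1/e,\;s,\;e^2u+\varepsilon e(1-\delta(s))}$.

*Proof.* (i) We have $v_{0,u}\in B_1(-2)\subset V^-(-\infty,-1]$, so by (3) it is fixed by $U_{-\beta_0}$ and $U_{-\beta_{-1}}$. This settles $s=0$. Let $s\ne0$. In $SL_2$,
$$\begin{pmatrix}1&s\\0&1\end{pmatrix}=\begin{pmatrix}1&0\\1/s&1\end{pmatrix}\begin{pmatrix}0&s\\-1/s&0\end{pmatrix}\begin{pmatrix}1&0\\1/s&1\end{pmatrix},\qquad \begin{pmatrix}0&s\\-1/s&0\end{pmatrix}=\mathrm{diag}(s,s^{-1})\begin{pmatrix}0&1\\-1&0\end{pmatrix}.$$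
Apply $\varphi_{-1}$, and let both sides act on $v_{0,u}=x_{\beta_{-2}}(u)(-3)$, which is fixed by $x_{-\beta_{-1}}(1/s)$. Then
$$v_{s,u}=x_{-\beta_{-1}}(1/s)\,h_{-1}(s)\,\nu_{-1}x_{\beta_{-2}}(u)(-3)=x_{-\beta_{-1}}(1/s)\,h_{-1}(s)\,x_{-\beta_0}(\varepsilon u)(1),$$
because $\nu_{-1}(-3)=1$. Now $h_{-1}(s)$ fixes the vertex $1$ and acts on $U_{-\beta_0}$ by $s^{-c_1}=1$, by (1). Hence $v_{s,u}=x_{-\beta_{-1}}(1/s)x_{-\beta_0}(\varepsilon u)(1)$. As $V^-$ is abelian, $x_{-\beta_0}(c)$ replaces $\varepsilon u$ by $\varepsilon u+c$, that is, $u$ by $u+\varepsilon c$.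

(ii) In $SL_2$,
$$\begin{pmatrix}0&1\\-1&0\end{pmatrix}\begin{pmatrix}1&e\\0&1\end{pmatrix}=\begin{pmatrix}0&1\\-1&-e\end{pmatrix}=\begin{pmatrix}1&-1/e\\0&1\end{pmatrix}\mathrm{diag}\left(-\tfrac1e,-e\right)\begin{pmatrix}1&0\\1/e&1\end{pmatrix}.$$
Thus $\nu_0z_{e,s,u}=x_{\beta_0}(-1/e)\,h_0(-1/e)\,x_{-\beta_0}(1/e)\,v_{s,u}$. By (i) the last factor turns $u$ into $u+\varepsilon e^{-1}(1-\delta(s))$. Then $h_0(-1/e)$ acts on $U_{\beta_{-1}}$ by $(-1/e)^{c_1}=1$ and on $U_{\beta_{-2}}$ by $(-1/e)^{c_2}=(-1/e)^{-2}=e^2$, by (1). $\square$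

The function $1-\delta(s)=s^{p-1}$ has the top degree $p-1$. Everything below is about keeping track of the degree in $s$.

**Definition (frames).** A *frame* of an ordered pair $(x,z)$ of adjacent vertices is a pair $(g,j)$ with $g\in\Lambda$, $g(j)=x$, $g(j-1)=z$. It gives coordinates $v_s=g\,x_{\beta_{j-1}}(s)(j-2)$ on $N(z)\setminus\{x\}$ and $v_{s,u}=g\,x_{\beta_{j-1}}(s)x_{\beta_{j-2}}(u)(j-3)$ on $N(v_s)\setminus\{z\}$.

For example, $(1,0)$ is a frame of $(0,-1)$, with the coordinates $v_s,v_{s,u}$ above, and $(\nu_0^{-1},0)$ is a frame of $(0,1)$, since $\nu_0^{-1}(-1)=1$. Frames always exist: some $g\in\Lambda$ maps the edge $[0,1]$ to $\{x,z\}$, and then $(g,1)$ or $(g\nu_0^{-1},0)$ is a frame.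

**Step: the effect of changing the frame.** We want to know which features of the coordinates are intrinsic. Let $(g,j)$ and $(g',j')$ be frames of $(x,z)$. As $\Lambda$ preserves types, $j'-j$ is even, so some product $\nu_a\nu_b$ induces the translation by $j'-j$ on the apartment. This product permutes root groups with signs, so it changes coordinates only by signs. After this, the two frames differ by an element of the stabilizer of $[j-1,j]$, which is generated by $T$, $U_{\beta_k}$ $(k\le j-1)$ and $U_{-\beta_k}$ $(k\ge j)$. These act on $(s,u)$ as follows.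

* $T$ acts by scalings, $x_{\beta_{j-1}}(r)$ by $s\mapsto s+r$, $x_{\beta_{j-2}}(r)$ by $u\mapsto u+r$.
* $U_{-\beta_j}$ acts as in Lemma 2(i).
* $U_{\beta_k}$ with $k\le j-3$ acts trivially, since it fixes $\{b\ge j-3\}$.
* $U_{-\beta_k}$ with $k\ge j+1$ acts trivially, since all $v_{s,u}$ of the standard frame lie in $B_2(j-1)\subset V^-(-\infty,j+1]$.

All these maps, and their compositions, have the form
$$(s,u)\mapsto(ts+r,\;t'u+\rho(s)),\qquad t,t'\in\mathbb F_p^*,\ r\in\mathbb F_p,\ \rho \text{ a function.}\tag{4}$$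
Conjugating $(s,u)\mapsto(s,u+\varphi(s))$ by the map (4) gives
$$(s,u)\mapsto\big(s,\;u+t'\varphi(t^{-1}(s-r))\big),$$
and $\varphi$ keeps its degree. This proves that the following group does not depend on the frame.

**Definition ($P_{(x,z)}$).** $$P_{(x,z)}=\{\,v_{s,u}\mapsto v_{s,u+\varphi(s)}\;:\;\varphi\in\mathbb F_p[s],\ \deg\varphi\le p-3\,\}\subset\prod_{v\in N(z)\setminus\{x\}}\mathrm{Sym}(N(v)\setminus\{z\}).$$

It is filtered by $\deg\varphi$. If $h\in\Lambda$ and $(g,j)$ is a frame of $(x,z)$, then $(hg,j)$ is a frame of $(hx,hz)$; so the groups $P_{(x,z)}$ and their filtrations are $\Lambda$-equivariant, and then $G$-equivariant, since elements of $G$ agree with elements of $\Lambda$ on finite sets. For $p=7$, $P_{(x,z)}$ has order $7^5$: of the $7^7$ functions $\varphi$ on $\mathbb F_7$ only those of degree $\le4$ are allowed.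

**Definition (centre frames).** A *centre frame* at $y$ is $(g,j)$ with $g\in\Lambda$, $g(j)=y$. Put $z_e=gx_{\beta_j}(e)(j-1)$ for $e\in\mathbb F_p$ and $z_\infty=g(j+1)$. Then $(gx_{\beta_j}(e),j)$ is a frame of $(y,z_e)$ and $(g\nu_j^{-1},j)$ is a frame of $(y,z_\infty)$. The resulting coordinates are denoted $z_{e,s},z_{e,s,u}$, $e\in\mathbb P^1(\mathbb F_p)$.

For the centre frame $(1,0)$ at $0$ these are the coordinates introduced above, with $z_{\infty,s}=\nu_0^{-1}v_s$ and $z_{\infty,s,u}=\nu_0^{-1}v_{s,u}$. One compatibility will be used later: if $(g,j)$ is a frame of $(x,z)$, then $(g,j-1)$ is a centre frame at $z$ with $z_\infty=x$, its $z_e$ is the $v_e$ of the frame, and its $z_{e,s}$ is $v_{e,s}$.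

## 6. The normal subgroup $\hat D_y$ of a vertex stabilizer

**Construction.** Let $L_0=\langle T,U_{\pm\beta_0}\rangle=T\varphi_0(SL_2(\mathbb F_p))$, a finite group. Let $D_0$ be generated by the $L_0$-conjugates of all $U_{\beta_{-n}}$, $n\ge1$. By (F1) and (F3), $TU_{\beta_0}$ normalizes each $U_{\beta_{-n}}$, and $L_0=TU_{\beta_0}\cup U_{\beta_0}\nu_0^{-1}TU_{\beta_0}$ by the Bruhat decomposition. So $D_0$ is generated by
$$x^{(n)}_\infty(r)=x_{\beta_{-n}}(r),\qquad x^{(n)}_c(r)=x_{\beta_0}(c)\nu_0^{-1}x_{\beta_{-n}}(r)\nu_0x_{\beta_0}(-c)\qquad(c\in\mathbb F_p,\ n\ge1).$$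
Among these are the groups $U_{-\beta_n}=\nu_0^{-1}U_{\beta_{-n}}\nu_0$, $n\ge1$.

Let $\Lambda_0$ be the stabilizer of the vertex $0$ in $\Lambda$. $L_0$ is transitive on $E(0)$, and the stabilizer of $[0,1]$ is generated by $T$, $U_{\beta_{-n}}$ $(n\ge0)$, $U_{-\beta_n}$ $(n\ge1)$. So $\Lambda_0$ is generated by $L_0$ and $D_0$, and as $L_0$ normalizes $D_0$, we get $\Lambda_0=L_0D_0$ and $D_0\lhd\Lambda_0$. Let $\hat D_0$ be the closure of the image of $D_0$ in $G$. It is compact, being closed in $G_0$. The set $L_0\hat D_0$ is compact and contains the image of $\Lambda_0$, which is dense in $G_0$; hence $G_0=L_0\hat D_0$. The normalizer of $\hat D_0$ in $G_0$ is closed and contains $\Lambda_0$, so $\hat D_0\lhd G_0$.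

Define $D_j,\hat D_j$ in the same way at each $j\in\mathbb Z$, and $\hat D_y=g\hat D_jg^{-1}$ for $y=gj$, $g\in\Lambda$. This is well defined: if $gj=g'j'$, choose $\tau\in\Lambda$ inducing the translation by the even number $j'-j$. Then $\tau\hat D_j\tau^{-1}=\hat D_{j'}$, and $g^{-1}g'\tau\in\Lambda_j$ normalizes $\hat D_j$. Since $G=\Lambda G_y$, we have $g\hat D_yg^{-1}=\hat D_{gy}$ for all $g\in G$. Finally, $\hat D_y$ fixes $B_1(y)$, because $U_{\beta_{-n}}$, $n\ge1$, fixes $B_1(0)$ and $L_0$ preserves that ball.

The next lemma computes the action of $\hat D_y$ up to distance 3. Its main point is part (2): a second-order quantity $\tau_e$ is *forced* by the first-order data $f_g$, and part (3) then produces elements of degree exactly $p-3$ as commutators.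

**Lemma 3.** In a centre frame at $y$ (with $\varepsilon$ the sign belonging to its index):

(1) $g\in\hat D_y$ acts for each $e\in\mathbb P^1(\mathbb F_p)$ by $z_{e,s,u}\mapsto z_{e,\,s+f_g(e),\,u+\rho_{g,e}(s)}$ with $\deg\rho_{g,e}\le p-2$. The map $g\mapsto f_g$ is a homomorphism from $\hat D_y$ onto $\{f:\mathbb P^1(\mathbb F_p)\to\mathbb F_p,\ \sum f=0\}$.

(2) Let $\tau_e(g)$ be the coefficient of $s^{p-2}$ in $\rho_{g,e}$. Then $\displaystyle\tau_e(g)=-\varepsilon\sum_{c\in\mathbb F_p,\,c\ne e}\frac{f_g(c)}{e-c}$ for $e\in\mathbb F_p$.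

(3) For $k,h\in\hat D_y$ and $e\in\mathbb F_p$, $[k,h]=khk^{-1}h^{-1}\in K_2(y)$ acts by $z_{e,s,u}\mapsto z_{e,s,u+\varphi_e(s)}$ with $\deg\varphi_e\le p-3$, and the coefficient of $s^{p-3}$ in $\varphi_e$ is $2\big(f_k(e)\tau_e(h)-f_h(e)\tau_e(k)\big)$. If $f_k(e)=f_h(e)=0$ for some $e\in\mathbb P^1(\mathbb F_p)$, then $[k,h]$ acts trivially on all $N(z_{e,s})$.

(4) If $y,y'$ are adjacent, then $K_1(y)\cap K_1(y')\subset\hat D_y\cap\hat D_{y'}$; in particular $K_2(y)\subset\hat D_y$.

*Proof.* By conjugation and index shift take $y=0$ and the centre frame $(1,0)$. For (1)–(3) only the action on the finite ball $B_3(0)$ matters, so it suffices to treat elements of $D_0$.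

**Step: the generators on the branches $e\in\mathbb F_p$.** We compute each $x^{(n)}_c(r)$ in coordinates. For $n\ge3$ they fix $B_3(0)$, by (2) and since $L_0$ preserves that ball. By commutativity of $V^+$, $x^{(1)}_\infty(r)$ acts by $s\mapsto s+r$ and $x^{(2)}_\infty(r)$ by $u\mapsto u+r$. Now take $c=0$. On branch $e=0$, $x_0^{(1)}(r)\in U_{-\beta_1}$ and $x_0^{(2)}(r)\in U_{-\beta_2}$ act trivially, because the vertices $z_{0,s,u}$ lie in $B_2(-1)\subset V^-(-\infty,1]$. On branch $e\ne0$ use Lemma 2(ii): $\nu_0$ sends $(e,s,u)$ to $(-1/e,\,s,\,e^2u+\varepsilon e(1-\delta(s)))$; then $x_{\beta_{-1}}(r)$ adds $r$ to $s$; then $\nu_0^{-1}$ returns to $(e,s+r,u')$ with $e^2u'+\varepsilon e(1-\delta(s+r))=e^2u+\varepsilon e(1-\delta(s))$. The computation for $x_{\beta_{-2}}(r)$ is the same. So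
$$x_0^{(1)}(r):(s,u)\mapsto\Big(s+r,\;u+\frac{\varepsilon}{e}\big(\delta(s+r)-\delta(s)\big)\Big),\qquad x_0^{(2)}(r):(s,u)\mapsto(s,u+re^{-2}).$$
Conjugating by $x_{\beta_0}(c)$ replaces $e$ by $e-c$, which gives $x_c^{(n)}(r)$. Since $\delta(s+r)-\delta(s)=s^{p-1}-(s+r)^{p-1}=rs^{p-2}+(\text{lower})$, all $\rho$ have degree $\le p-2$.

The maps $(s,u)\mapsto(s+a,u+\rho(s))$ with $\deg\rho\le p-2$ form a group, and $(a,\rho)$ followed by $(a',\rho')$ is $(a+a',\ \rho(s)+\rho'(s+a))$. So the shift $a$ and the coefficient of $s^{p-2}$ are both additive.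

**Step: first-order action on the branch $\infty$.** We have $x_0^{(1)}(r)z_{\infty,s}=\nu_0^{-1}x_{\beta_{-1}}(r)v_s=z_{\infty,s+r}$. The vertices $z_{\infty,s}$ lie in $B_1(1)\subset\{b\ge0\}$, which $U_{\beta_0}$ fixes; so $x_c^{(1)}(r)$ also acts by $s\mapsto s+r$, for every $c\in\mathbb F_p$. The element $x_\infty^{(1)}(r)$ fixes $\{b\ge-1\}$, hence all $z_{\infty,s}$. All $x_c^{(n)}(r)$ with $n\ge2$ fix $B_2(0)$. In summary
$$f_{x^{(1)}_c(r)}=r(1-\delta_c)\quad(c\in\mathbb P^1(\mathbb F_p)),\qquad f_{x^{(n)}_c(r)}=0\quad(n\ge2),$$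
where $\delta_c$ is the indicator function of $c$.

**Step: the image of $g\mapsto f_g$, and formula (2).** Write $g\in D_0$ as a product of generators, let $r_c$ be the sum of the parameters of the $x_c^{(1)}$ that occur, and $R=\sum_{c\in\mathbb P^1(\mathbb F_p)}r_c$. Then $f_g(c)=R-r_c$, so $\sum_cf_g(c)=(p+1)R-R=pR=0$. Conversely, if $\sum f=0$, the choice $r_c=-f(c)$ has $R=0$ and gives $f_g=f$. Only the $x_c^{(1)}$ with $c\in\mathbb F_p$, $c\ne e$, contribute to the coefficient of $s^{p-2}$ on branch $e\in\mathbb F_p$. Hence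
$$\tau_e(g)=\varepsilon\sum_{c\in\mathbb F_p,\,c\ne e}\frac{r_c}{e-c}=\varepsilon\sum_{c\in\mathbb F_p,\,c\ne e}\frac{R-f_g(c)}{e-c}=-\varepsilon\sum_{c\in\mathbb F_p,\,c\neq e}\frac{f_g(c)}{e-c},$$
because $\sum_{c\ne e}\frac1{e-c}$ is the sum of all nonzero elements of $\mathbb F_p$, which is $0$.

**Step: second-order action on the branch $\infty$.** The element $\nu_0\in G_0$ normalizes $\hat D_0$ and maps $z_{\infty,s,u}$ to $v_{s,u}=z_{0,s,u}$. So $g$ acts on branch $\infty$, in its coordinates, as $\nu_0g\nu_0^{-1}\in\hat D_0$ acts on branch $0$. This completes (1) and (2).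

**Step: commutators.** Put $a=f_k(e)$, $b=f_h(e)$ and $s_0=s-a-b$. Since $[k,h]\,hk=kh$, compare the two products at $(s_0,u)$. The map $hk$ adds $\rho_k(s_0)+\rho_h(s_0+a)$ to $u$, and $kh$ adds $\rho_h(s_0)+\rho_k(s_0+b)$; both move $s_0$ to $s$. So
$$\varphi_e(s)=\big(\rho_k(s_0+b)-\rho_k(s_0)\big)-\big(\rho_h(s_0+a)-\rho_h(s_0)\big).$$
Its degree is $\le p-3$, and its coefficient of $s^{p-3}$ is $(p-2)(b\tau_e(k)-a\tau_e(h))=2(a\tau_e(h)-b\tau_e(k))$. The shifts commute on every branch, including $\infty$, so $[k,h]\in K_2(0)$. If both shifts vanish on a branch (possibly $\infty$), then $k$ and $h$ act on it by commuting maps $(s,u)\mapsto(s,u+\rho(s))$. This is (3).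

**Step: elements trivial on two adjacent unit balls.** Every ordered adjacent pair has a frame, so by conjugation and shift it suffices to show $K_1(0)\cap K_1(-1)\subset\hat D_0$. Let $g$ be in the intersection and write $g=ld$ with $l\in L_0$, $d\in\hat D_0$. As $d$ fixes $B_1(0)$, $l$ is trivial on $E(0)$. By the Bruhat decomposition an element of $L_0$ fixing $1$ lies in $TU_{\beta_0}$; if it also fixes $-1$, it lies in $T$. So $l=t\in T$, and from $tz_e=z_{\beta_0(t)e}$ we get $\beta_0(t)=1$. On $N(-1)\setminus\{0\}$, $g$ acts by $s\mapsto\beta_{-1}(t)(s+f_d(0))$, which is the identity; hence $\beta_{-1}(t)=1$. By (F5) $t$ is trivial in $G$, and $g=d\in\hat D_0$. Finally $K_2(y)\subset K_1(y)\cap K_1(y')$ for any neighbour $y'$ of $y$. $\square$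

## 7. The action of $K_n(y)$ on the next sphere

Fix $y$. For $z\in S_{n-1}(y)$, $n\ge2$, write $P_z=P_{(z^-,z)}\subset\prod_{v\in C(z)}\mathrm{Sym}(C(v))$. An element of $K_n(y)$ fixes each $v\in C(z)\subset S_n(y)$; its action on $\bigcup_{v\in C(z)}C(v)$ is called its *$z$-component*. These sets, for $z\in S_{n-1}(y)$, partition $S_{n+1}(y)$.

**Theorem A.** For every vertex $y$ and every $n\ge2$ the image $M_n(y)$ of $K_n(y)$ in $\mathrm{Sym}(S_{n+1}(y))$ is exactly $\prod_{z\in S_{n-1}(y)}P_z$.

*Proof.*

**Step: upper bound.** We show that all components lie in the $P_z$. Let $g\in K_2(y)\subset\hat D_y$ (Lemma 3(4)). Then $f_g=0$, so $\tau_e(g)=0$ by Lemma 3(2), and $\deg\rho_{g,e}\le p-3$ for $e\in\mathbb F_p$. For $e=\infty$, in the situation $y=0$, apply this to $\nu_0g\nu_0^{-1}\in K_2(0)$ on branch $0$. So $M_2(y)\subset\prod P_z$. For general $n\ge2$ and $z\in S_{n-1}(y)$ we have $B_2(z^-)\subset B_n(y)$, so $K_n(y)\subset K_2(z^-)$. As $z\in N(z^-)$, the $z$-component lies in $P_{(z^-,z)}=P_z$ by the case $n=2$ at the centre $z^-$.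

**Step: a nonvanishing sum.** Commutators will supply components of degree exactly $p-3$, and we need them to fill out all branches. For this we compute
$$S=\sum_{e\ne c}\frac{e^{p-3}c^3}{e-c}=\sum_{e,c\in\mathbb F_p}e^{p-3}c^3(e-c)^{p-2}.$$
For $i\ge1$, $\sum_{e\in\mathbb F_p}e^i$ is $-1$ if $(p-1)\mid i$ and $0$ otherwise. In the expansion the term $\binom{p-2}{i}e^i(-c)^{p-2-i}$ has total $e$-exponent $p-3+i\in[p-3,2p-5]$, and this is a multiple of $p-1$ only for $i=2$. Then the $c$-exponent is $3+(p-4)=p-1$, and $(-1)^{p-4}=-1$. So $S=\binom{p-2}2\cdot(-1)\cdot(-1)\cdot(-1)=-\binom{p-2}{2}\equiv-\frac{(-2)(-3)}2=-3\neq0$.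

Let $f_k(e)=e^{p-3}$, $f_h(e)=e^3$ for $e\in\mathbb F_p$ and $f_k(\infty)=f_h(\infty)=0$, and let $t(e)=2(f_k(e)\tau_e(h)-f_h(e)\tau_e(k))$ be the coefficient in Lemma 3(3). Inserting Lemma 3(2), and exchanging $e$ and $c$ in the second half of the sum,
$$\sum_{e\in\mathbb F_p}t(e)=-2\varepsilon\sum_{e\ne c}\frac{f_k(e)f_h(c)-f_h(e)f_k(c)}{e-c}=-4\varepsilon S=12\varepsilon\ne0.\tag{5}$$
A function $t$ on $\mathbb F_p$ with $\sum t\ne0$ is a unit in the group ring $\mathbb F_p[\mathbb Z/p]\cong\mathbb F_p[Y]/(Y-1)^p$, which is local with maximal ideal the elements of sum $0$. Hence the translates of $t$ span all functions on $\mathbb F_p$.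

(The pair $e^{p-3},e^3$ has little competition. For $e^a,e^b$ with $1\le a,b\le p-3$ the same expansion needs $(p-1)\mid a+i$ and $(p-1)\mid b+p-2-i$, hence $a+b\equiv1\pmod{p-1}$, which forces $a+b=p$. The exponents must be $\le p-3$ because, from level 2 on, only such degrees are available as components; so $3\le p-3$ is needed.)

**Step: lower bound for $n=2$, top degree.** We may take $y=0$ with the centre frame $(1,0)$. For $0\le j\le p-3$ let $Gr_j\subset\mathbb F_p^{\mathbb P^1(\mathbb F_p)}$ be the set of vectors $(\lambda_e)$ such that some element of $M_2(y)$ has components $\varphi_e=\lambda_es^j+(\text{lower})$ for all $e$; call $(\lambda_e)$ its leading vector in degree $j$. Composition in $\prod P_z$ is addition of the $\varphi_e$ and $\mathbb F_p$ is a prime field, so $Gr_j$ is a subspace. By Lemma 3(1) there are $k,h\in\hat D_y$ with the $f_k,f_h$ above: the sums over $\mathbb P^1(\mathbb F_p)$ vanish since $1\le3\le p-2$ and $1\le p-3\le p-2$. By Lemma 3(3), $[k,h]$ gives an element of $M_2(y)$ with leading vector $t$ on $\mathbb F_p$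 in degree $p-3$, trivial on branch $\infty$. Conjugation by $x_{\beta_0}(c)$ maps $z_{e,s,u}$ to $z_{e+c,s,u}$ and preserves branch $\infty$. So all translates of $t$ occur, and by (5) $Gr_{p-3}\supset\{\lambda:\lambda_\infty=0\}$. Take an element with leading vector $\delta_0$ and conjugate it by $\nu_0^{-1}$, which maps branch $0$ to branch $\infty$. Since the degree filtration is equivariant, the result has degree $p-3$ on branch $\infty$ and smaller degree elsewhere: its leading vector is a nonzero multiple of $\delta_\infty$. So $Gr_{p-3}$ is everything.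

**Step: lower bound for $n=2$, lower degrees.** We descend one degree at a time by commuting with a shift. Suppose $Gr_j$ is everything, $1\le j\le p-3$, and let $e_0\in\mathbb P^1(\mathbb F_p)$. Take $\psi\in K_2(y)$ with leading vector $\delta_{e_0}$ in degree $j$, and $k\in\hat D_y$ with $f_k(e_0)=1$. If $k$ acts on a branch by $(s,u)\mapsto(s+a,u+\rho(s))$, then $k\psi k^{-1}$ maps $(s+a,u+\rho(s))$ to $(s+a,u+\rho(s)+\varphi_e(s))$, that is, its component is $\varphi_e(s-a)$. So $k\psi k^{-1}\psi^{-1}\in K_2(y)$ has components $\varphi_e(s-f_k(e))-\varphi_e(s)$. For $e=e_0$ this is $-js^{j-1}+(\text{lower})$; for $e\ne e_0$, where $\deg\varphi_e\le j-1$, it has degree $\le j-2$. The leading vector in degree $j-1$ is $-j\delta_{e_0}$, and $-j\ne0$ in $\mathbb F_p$. Hence $Gr_{j-1}$ is everything. Since all $Gr_j$ are everything, we can match any element of $\prod P_z$ degree by degree from the top, and $M_2(y)=\prod P_z$.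

**Step: from $n$ to $n+1$, commutators.** Assume the theorem at $y$ for levels $2,\dots,n$. Let $z\in S_{n-1}(y)$, $x=z^-$, and choose a frame $(g_0,j)$ of $(x,z)$, so that $C(z)=\{v_e:e\in\mathbb F_p\}$. Use $(g_0,j-1)$ as centre frame at $z$; it has $z_\infty=x$ and $z_e=v_e$, and it provides frames of the pairs $(z,v_e)$. As $B_1(x),B_1(z)\subset B_n(y)$,
$$K_n(y)\subset K_1(x)\cap K_1(z)\subset\hat D_z$$
by Lemma 3(4). So each $k\in K_n(y)$ has a function $f_k$ at the centre $z$. It satisfies $f_k(\infty)=0$, since $k$ fixes $N(x)$; and $f_k(e)$ is its translation on $C(v_e)$. In other words the function $e\mapsto f_k(e)$ *is* the $z$-component of $k$.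

By hypothesis choose $k,h\in K_n(y)$ with trivial components outside $z$ and with $z$-components $e^{p-3}$ and $e^3$; both degrees are $\le p-3$ because $p\ge7$. They act on $S_{n+1}(y)$ by commuting translations, so $[k,h]\in K_{n+1}(y)$. By Lemma 3(3) at $z$, the component of $[k,h]$ at $v_e\in C(z)$ has $s^{p-3}$-coefficient $t(e)$, with $\sum t\ne0$ by (5). For $v\in S_n(y)\setminus C(z)$ apply Lemma 3(3) at $z'=v^-\in S_{n-1}(y)$; again $k,h\in\hat D_{z'}$, and both shifts at $v$ vanish, so the component of $[k,h]$ at $v$ is trivial. Therefore $[k,h]$ represents an element of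
$$M^{(z)}:=M_{n+1}(y)\cap\prod_{v\in C(z)}P_v$$
with leading vector $t\in\mathbb F_p^{C(z)}$ in degree $p-3$. As before, the leading vectors of elements of $M^{(z)}$ in a given degree form a subspace.

**Step: from $n$ to $n+1$, shifting $e$.** To use (5) we need an element that permutes the branches $v_e$ cyclically and normalizes $M^{(z)}$. We claim: there is $g\in G_y\cap\hat D_x$ fixing $x$ and $z$ with $gv_e=v_{e+1}$ for all $e$.

* If $n=2$, then $x=y$. Elements of $\hat D_y$ fix $z\in N(y)$ and act on $C(z)$ by translations in the coordinate given by any centre frame at $y$; every translation occurs by Lemma 3(1).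
* If $n\ge3$, the hypothesis at level $n-1\ge2$ gives $g\in K_{n-1}(y)$ whose component at $x\in S_{n-2}(y)$ is any prescribed constant. Such $g$ fixes $x$ and $z$, and $g\in K_1(x)\cap K_1(x^-)\subset\hat D_x$. It acts on $C(z)$ by a translation in the coordinate $u$ of a frame $(g_1,i)$ of $(x^-,x)$. If $z=v_{s_0}$ there, this $u$ is the first coordinate of the frame $(g_1x_{\beta_{i-1}}(s_0),i-1)$ of $(x,z)$.

In both cases the coordinate on $C(z)$ comes from a frame of $(x,z)$. By (4) it is an affine function of the coordinate $e$ given by $(g_0,j)$. So $g$ acts as a translation in $e$, and for a suitable constant it is $e\mapsto e+1$. This proves the claim.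

Next we need the action of $g$ one and two steps further out. Put $\tilde g=g_0x_{\beta_{j-1}}(1)g_0^{-1}$. It lies in $\hat D_x=g_0\hat D_jg_0^{-1}$ and acts at the centre $z$ by $z_{e,s,u}\mapsto z_{e+1,s,u}$, $e\in\mathbb F_p$. Write $g=\tilde gg'$. Then $g'\in\hat D_x\subset K_1(x)$ fixes $C(z)$ pointwise, so $g'\in K_1(x)\cap K_1(z)\subset\hat D_z$ acts as in Lemma 3(1). Altogether $g$ acts by $(e,s,u)\mapsto(e+1,\,s+\ast,\,u+\ast)$, where the first $\ast$ depends only on $e$ and the second only on $(e,s)$. Since $g\in G_y$ fixes $z$, conjugation by $g$ preserves $M^{(z)}$. It carries a component $\varphi_e(s)$ at $v_e$ to $\varphi_e(s-\ast)$ at $v_{e+1}$, so it shifts leading vectors by $e\mapsto e+1$. By (5) all functions on $C(z)$ occur as leading vectors in degree $p-3$.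

**Step: from $n$ to $n+1$, lower degrees.** Let $k_1\in K_n(y)$ have $z$-component the constant $1$, so $f_{k_1}(e)=1$ for all $e\in\mathbb F_p$ at the centre $z$. Suppose $\psi\in K_{n+1}(y)$ represents an element of $M^{(z)}$ of degree $\le j$ with leading vector $\lambda$, $1\le j\le p-3$. As $k_1$ fixes $S_n(y)$ pointwise, $k_1\psi k_1^{-1}\psi^{-1}$ again represents an element of $M^{(z)}$. Its components are $\varphi_e(s-1)-\varphi_e(s)$, of degree $\le j-1$ with leading vector $-j\lambda$. By descending induction all leading vectors occur in all degrees $\le p-3$. Hence $M^{(z)}=\prod_{v\in C(z)}P_v$. As $z\in S_{n-1}(y)$ was arbitrary, $M_{n+1}(y)=\prod_{v\in S_n(y)}P_v$. $\square$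

## 8. Cutting an automorphism along an edge

**Lemma 4.** Let $z\in N(y)$, let $X_z$ be the half-tree containing $z$ obtained by removing the edge $\{y,z\}$, and let $g\in K_2(y)$. The automorphism $g_z$ that equals $g$ on $X_z$ and the identity elsewhere belongs to $G$.

*Proof.* Since $G$ is closed, it suffices to approximate $g_z$. We construct $h_m\in K_2(y)$ with $h_m=g_z$ on $B_m(y)$ for $m\ge2$, starting with $h_2=1$. Given $h_m$, let $a=h_m^{-1}g_z$, which fixes $B_m(y)$. We check that on $S_{m+1}(y)$ it acts as an element of $\prod P_{z'}$. Let $z'\in S_{m-1}(y)$ and $x'=z'^-\in S_{m-2}(y)$, so $B_2(x')\subset B_m(y)$.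

* If $z'\in X_z$, then $x'\in X_z\cup\{y\}$, and on $\bigcup_{v\in C(z')}C(v)\subset X_z$ the map $a$ agrees with $h_m^{-1}g\in G$. This element fixes $B_2(x')\cap X_z$, since $h_m=g_z=g$ on $B_m(y)\cap X_z$. It also fixes $B_2(x')\setminus X_z$: paths from $x'$ to vertices outside $X_z$ pass through $y$, so $B_2(x')\setminus X_z\subset B_2(y)$, which both $h_m$ and $g$ fix. So it lies in $K_2(x')$, and its action lies in $P_{(x',z')}=P_{z'}$ by Theorem A for $n=2$ at $x'$.
* If $z'\notin X_z$, then $x'\notin X_z$, and $a$ agrees there with $h_m^{-1}$. Now $h_m$ fixes $B_2(x')\setminus X_z\subset B_m(y)\setminus X_z$, where $h_m=g_z=\mathrm{id}$. It fixes $B_2(x')\cap X_z\subset B_2(y)$, since paths from $x'$ into $X_z$ pass through $y$. So again the action lies in $P_{z'}$.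

By Theorem A for $n=m$, where the image is the *full* product, some $k\in K_m(y)$ acts on $S_{m+1}(y)$ as $a$ does. Put $h_{m+1}=h_mk$; it equals $g_z$ on $B_{m+1}(y)$. Then $h_m\to g_z$. $\square$

**The radius 2 cannot be lowered to 1.** Let $g\in\hat D_y\subset K_1(y)$ with $f_g(z)\neq0$ for some $z\in N(y)$, and suppose $g_z\in G$. For a neighbour $z'\ne z$ of $y$, $g_z\in K_1(y)\cap K_1(z')\subset\hat D_y$ by Lemma 3(4). But $f_{g_z}$ vanishes except at $z$, where it is $f_g(z)\ne0$, so its sum is not $0$, contrary to Lemma 3(1). In particular $x_{\beta_i}(1)$ cannot be cut inside $G$ along $\{i,i+1\}$: take $y=i+1$, where $x_{\beta_i}(1)$ has shift $1$ on the branch of $z=i$. One edge further it can, and this is what we use.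

**Definition ($H_j$ and $\delta_i$).** For $j\in\mathbb Z$ let $H_j$ be the half-tree containing $j$ obtained by removing the edge $\{j,j+1\}$. Then $H_j\subset H_{j+1}$, and $U_{\beta_i}$ with $i\le j$ fixes $j,j+1$ and preserves $H_j$. By (2), $x_{\beta_i}(1)\in K_2(i+2)$, so Lemma 4 with $y=i+2$, $z=i+1$ gives
$$\delta_i\in G,\qquad\delta_i=x_{\beta_i}(1)\text{ on }H_{i+1},\qquad\delta_i=\mathrm{id}\text{ off }H_{i+1},\qquad\delta_i^p=1.$$

The second move of Section 4 is the following lemma.

**Lemma 5.** Let $\Theta\le G$, and let $H$ be a half-tree with stabilizer $\Theta_H$ in $\Theta$ such that $\theta H\cap H=\emptyset$ for $\theta\in\Theta\setminus\Theta_H$. Let $d\in G$ be the identity off $H$, preserve $H$, and commute with $\Theta_H$. Then $d^\Theta:=\prod_{\theta\in\Theta/\Theta_H}\theta d\theta^{-1}$ converges in $G$, commutes with $\Theta$, equals $d$ on $H$ and the identity off $\Theta H$; if $d^p=1$ then $(d^\Theta)^p=1$.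

*Proof.* $\theta d\theta^{-1}$ depends only on $\theta\Theta_H$, preserves $\theta H$ and is the identity off $\theta H$. The sets $\theta H$ for different cosets are disjoint, so the factors commute. A finite ball meets only finitely many of the $\theta H$; so the finite partial products and their inverses are eventually constant on each ball, and they converge in $G$ because $G$ is closed. Conjugation by an element of $\Theta$ permutes the factors. The remaining statements are clear from the disjointness of the supports. $\square$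

## 9. Systems of commuting elements of order $p$

Fix $K$ as in Theorem 1 and let $J=\mathbb Z_{\ge0}\setminus K$. Then $0\in J$, and $k-1\in J$ for $k\in K$. Let $x_n$ be the apartment vertex $n$ $(n\ge-1)$, and for $k\in K$, $r\in\mathbb F_p^*$ let $y_{k,r}=x_{\beta_k}(r)(k-1)$, $z_{k,r}=x_{\beta_k}(r)(k-2)$. By (F6) fix, once and for all, subgroups $Q_{k,r}\le G_{z_{k,r}}$ and $Q_{-1}\le G_{x_{-1}}$ that are simply transitive on $E(z_{k,r})$ and $E(x_{-1})$.

**Definition (systems).** Let $N\in\mathbb Z_{\ge0}\cup\{\infty\}$ and $0\le i\le N+1$, $i<\infty$. An *$(i,N)$-system* is a family $a_j\in G$ $(j\in J,\ i\le j\le N)$ such that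

* (A1) $a_j^p=1$ and $a_j=x_{\beta_j}(1)$ on $H_{j+1}$;
* (A2) the $a_j$ commute pairwise;
* (A3) $a_j$ fixes $x_n$ for all integers $n$ with $j\le n\le N+2$;
* (A4) for $k\in K$, $j+2\le k\le N$, $r\in\mathbb F_p^*$: $a_j$ fixes $y_{k,r},z_{k,r}$ and commutes with $Q_{k,r}$.

The goal is a $(0,\infty)$-system; it consists of the elements $a_j$ that the model of Section 1 asks for. For example, $\delta_0$ alone is a $(0,0)$-system. It satisfies (A1) by construction, it fixes $x_0,x_1$ as $x_{\beta_0}(1)$ does, it fixes $x_2\notin H_1$, and (A2), (A4) are void.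

Given an $(i,N)$-system, let $D^{i,N}$ be the subtree with vertices $x_n$ $(i\le n\le N+2)$ and $y_{k,r},z_{k,r}$ $(k\in K,\ i+1\le k\le N,\ r\in\mathbb F_p^*)$, and put
$$\Gamma_{x_n}=\langle a_j:j\in J,\ i\le j\le\min(n,N)\rangle,\quad\Gamma_{y_{k,r}}=\Gamma_{x_k},\quad\Gamma_{z_{k,r}}=Q_{k,r}\cdot\langle a_j:j\in J,\ i\le j\le k-2\rangle.$$

**Lemma 6.** These are finite groups fixing the respective vertices, they satisfy the hypotheses of the first part of Lemma 1 on $D^{i,N}$, and $|\Gamma_{x_n}|=p^{|J\cap[i,\min(n,N)]|}$.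

*Proof.*

**Step: finiteness.** $\Gamma_{x_n}$ is a finitely generated abelian group of exponent dividing $p$; $\Gamma_{z_{k,r}}$ is a product of two commuting finite groups by (A4).

**Step: the groups fix their vertices.** For $x_n$ and $z_{k,r}$ this is (A3) and (A4). As $k\notin J$, $\Gamma_{x_k}=\langle a_j:j\in J,\ i\le j\le k-1\rangle$. The $a_j$ with $j\le k-2$ fix $y_{k,r}$ by (A4). The vertex $y_{k,r}$ lies in $H_k$ and has level $b=k-1$; there $a_{k-1}=x_{\beta_{k-1}}(1)$ by (A1), and this fixes $y_{k,r}$ by (2).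

**Step: edges $\{x_{n-1},x_n\}$, $i+1\le n\le N+2$.** $\Gamma_{x_{n-1}}$ fixes $x_n$ by (A3). If $n\in K$ or $n>N$, then $\Gamma_{x_n}=\Gamma_{x_{n-1}}$. If $n\in J$ and $n\le N$, then $\Gamma_{x_n}=\langle a_n\rangle\Gamma_{x_{n-1}}$, where $\Gamma_{x_{n-1}}$ fixes $x_{n-1}$ and, by (A1), $a_n$ permutes $N(x_n)\setminus\{x_{n+1}\}$ in a $p$-cycle. So in all cases $\Gamma_{x_n}\cap G_{x_{n-1}}=\Gamma_{x_{n-1}}=\Gamma_{x_{n-1}}\cap G_{x_n}$. In the last case also $\langle a_n\rangle\cap\Gamma_{x_{n-1}}=1$, so $|\Gamma_{x_n}|=p|\Gamma_{x_{n-1}}|$. Since $\Gamma_{x_i}$ is $\langle a_i\rangle$, of order $p$, if $i\in J$ and $i\le N$, and trivial otherwise, the order formula follows.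

**Step: edges $\{x_k,y_{k,r}\}$.** Both groups equal $\Gamma_{x_k}$, which fixes both vertices.

**Step: edges $\{y_{k,r},z_{k,r}\}$.** Let $\Gamma'=\langle a_j:j\in J,\ i\le j\le k-2\rangle$; it fixes $y_{k,r}$ and $z_{k,r}$. The set $N(y_{k,r})\setminus\{x_k\}=\{x_{\beta_k}(r)x_{\beta_{k-1}}(s)(k-2):s\in\mathbb F_p\}$ lies in $H_k$. So by (A1) and commutativity $a_{k-1}$ acts on it by $s\mapsto s+1$, and $z_{k,r}$ is the point $s=0$. As $\Gamma_{y_{k,r}}=\langle a_{k-1}\rangle\Gamma'$, its intersection with $G_{z_{k,r}}$ is $\Gamma'$. Conversely, if $q\gamma'\in Q_{k,r}\Gamma'$ fixes $y_{k,r}$, then $q$ fixes the edge $\{z_{k,r},y_{k,r}\}$ and $q=1$; so $\Gamma_{z_{k,r}}\cap G_{y_{k,r}}=\Gamma'$.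

**Step: inequivalence of $D^{i,N}$-edges.** If $n$ is not an element of $K$ with $i+1\le n\le N$, then $x_n$ has at most the two $D^{i,N}$-edges to $x_{n\pm1}$, and $\Gamma_{x_n}$ fixes $x_{n+1}$ when $n+1\le N+2$. For $k\in K$, $i+1\le k\le N$, the group $\Gamma_{x_k}$ is generated by $a_j$ with $j\le k-1$ and fixes $x_{k-1},x_{k+1}$ and all $y_{k,r}$. $\Gamma_{y_{k,r}}$ fixes $x_k$, and there is only one other $D^{i,N}$-edge at $y_{k,r}$. At $z_{k,r}$ there is only one $D^{i,N}$-edge. $\square$

**Proposition 7.** For each finite $N\ge0$ there is a $(0,N)$-system.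

*Proof.* We construct $(i,N)$-systems by descending induction on $i$, because $a_i$ must be made to commute with everything further out. For $i=N+1$ the empty family is one. Let an $(i+1,N)$-system be given, $0\le i\le N$. If $i\in K$, it is also an $(i,N)$-system. Let $i\in J$.

**Step: the group $\Theta$ moves $H_{i+1}$ off itself.** Let $\Theta=\langle\Gamma_v:v\in D^{i+1,N}\rangle$ for the given system; it is generated by the $a_j$ $(j\ge i+1)$ and the $Q_{k,r}$ $(i+2\le k\le N)$. By Lemmas 6 and 1, $X''=\Theta D^{i+1,N}$ is a subtree. The only $D^{i+1,N}$-edge at $x_{i+1}$ is $\{x_{i+1},x_{i+2}\}$, and it is fixed by $\Gamma_{x_{i+1}}=\Theta\cap G_{x_{i+1}}$. By Lemma 1 the edges of $X''$ at $x_{i+1}$ are the $\Gamma_{x_{i+1}}$-translates of this edge, so $x_{i+1}$ is a leaf of $X''$. Hence $H_{i+1}$ is the set of vertices of $X$ whose nearest point in $X''$ is $x_{i+1}$: a vertex of $H_{i+1}$ can reach $X''$ only at $x_{i+1}$, and a vertex outside $H_{i+1}$ is closer to $x_{i+2}\in X''$. So $\theta H_{i+1}$ consists of the vertices with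 nearest point $\theta x_{i+1}$. It equals $H_{i+1}$ exactly when $\theta\in\Gamma_{x_{i+1}}$, and otherwise is disjoint from $H_{i+1}$; and $\theta H_{i+1}\cap X''=\{\theta x_{i+1}\}$.

**Step: $\delta_i$ commutes with the stabilizer of $H_{i+1}$.** This stabilizer is $\Gamma_{x_{i+1}}$: it is $\langle a_{i+1}\rangle$ if $i+1\in J$ and $i+1\le N$, and trivial otherwise. In the first case $a_{i+1}$ acts on $H_{i+1}\subset H_{i+2}$ as $x_{\beta_{i+1}}(1)$ and preserves $H_{i+1}$ and its complement, while $\delta_i$ acts on $H_{i+1}$ as $x_{\beta_i}(1)$ and as the identity elsewhere. So they commute by (F3).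

**Step: spreading.** By Lemma 5 we may put $a_i=\delta_i^\Theta$. Then $a_i^p=1$ and $a_i=\delta_i=x_{\beta_i}(1)$ on $H_{i+1}$, which is (A1). It commutes with $\Theta$, which gives (A2) and the commutation part of (A4). Since $\delta_i$ fixes $x_{i+1}$, each $\theta\delta_i\theta^{-1}$ fixes $\theta x_{i+1}$, the only point of $X''$ in its support region $\theta H_{i+1}$. So $a_i$ fixes $X''$ pointwise. This gives (A3) for $n\ge i+1$ and the rest of (A4). Finally $a_i$ fixes $x_i$ by (A1). $\square$

*The first nontrivial case.* Let $2\in K$ and $N=2$. The induction starts with the empty family; $i=2\in K$ adds nothing. For $i=1$ the group $\Theta$ is trivial, and $a_1=\delta_1$. For $i=0$ we have $\Theta=\langle\delta_1,Q_{2,r}\ (r\in\mathbb F_p^*)\rangle$, and $a_0=\delta_0^\Theta$ is the product of the conjugates of $\delta_0$, one for each translate $\theta H_1$ with $\theta\in\Theta/\langle\delta_1\rangle$. It commutes with the groups $Q_{2,r}$ at the ends of the hairs, which $x_{\beta_0}(1)$ could not do.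

**Passage to the limit.** The induction starts at $N$, so $N=\infty$ needs compactness. Let $(a_j^{(N)})$ be a $(0,N)$-system for $N=0,1,2,\dots$. For $N\ge j$ we have $a_j^{(N)}\in G_{x_j}$, a compact metrizable group. By a diagonal argument there is a subsequence of $N$'s along which $a_j^{(N)}\to a_j$ for all $j\in J$. Each single condition in (A1)–(A4), for given $j,n,k,r$, is closed and holds for all large $N$; here it matters that the $Q_{k,r}$ do not depend on $N$. So $(a_j)_{j\in J}$ is a $(0,\infty)$-system.

## 10. The lattice $\Gamma_K$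

*Proof of Theorem 1.* Let $D$ be the subtree of $X$ with vertices $x_n$ $(n\ge-1)$ and $y_{k,r},z_{k,r}$ $(k\in K,\ r\in\mathbb F_p^*)$. It is $D^{0,\infty}$ together with $x_{-1}$ and the edge $\{x_{-1},x_0\}$, and $D\cong D_K$. Take the groups $\Gamma_v$ of the $(0,\infty)$-system for $v\in D^{0,\infty}$, put $\Gamma_{x_{-1}}=Q_{-1}$, and let $\Gamma_K=\langle\Gamma_v:v\in D\rangle$. Thus $\Gamma_{x_n}=\langle a_j:j\in J,\ j\le n\rangle$ for $n\ge0$.

**Step: the hypotheses of Lemma 1.** On $D^{0,\infty}$ the first part holds by Lemma 6. For the edge $\{x_{-1},x_0\}$: $\Gamma_{x_0}=\langle a_0\rangle$ fixes $x_1$ and moves $x_{-1}$ in a $p$-cycle, and $Q_{-1}$ is simply transitive on $E(x_{-1})$. So both intersections are trivial and the two $D$-edges at $x_0$ are inequivalent. Moreover the $D$-edges represent *all* orbits: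

* At $x_{-1}$ and $z_{k,r}$ the group is transitive on the edges.
* At $x_n$, $n\in J$: $x_{n+1}$ is fixed, and $a_n$ is transitive on the other $p$ neighbours, one of which is $x_{n-1}$.
* At $x_k$, $k\in K$: the $p+1$ neighbours are $x_{k+1}$ and $x_{\beta_k}(s)(k-1)$, $s\in\mathbb F_p$, that is, $x_{k-1}$ and the $y_{k,r}$. All are in $D$.
* At $y_{k,r}$: $x_k$ is fixed, and $a_{k-1}$ is transitive on the other $p$ neighbours, one of which is $z_{k,r}$.

By Lemma 1, $\Gamma_K\backslash X\cong D_K$, and the stabilizers of the $v\in D$ are the finite groups $\Gamma_v$. Vertex stabilizers in $G$ are open, so $\Gamma_K$ is discrete.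

**Step: the sum of inverse orders is finite.** Since $k\mapsto k-1$ injects $K\cap[0,n]$ into $J\cap[0,n]$, we have $|\Gamma_{x_n}|=p^{|J\cap[0,n]|}\ge p^{(n+1)/2}$. Also $|\Gamma_{y_{k,r}}|=|\Gamma_{x_k}|$ and $|\Gamma_{z_{k,r}}|\ge|\Gamma_{x_{k-2}}|$. So
$$\sum_{v\in D}\frac1{|\Gamma_v|}\le\frac1{p+1}+\sum_{n\ge0}p^{-(n+1)/2}+(p-1)\sum_{k\in K}\big(p^{-(k+1)/2}+p^{-(k-1)/2}\big)<\infty.$$

**Step: from the sum to the measure.** $G_0$ and $G_1$ are transitive on $E(0)$ and $E(1)$, so $\langle G_0,G_1\rangle$ is transitive on edges. As it contains the stabilizer $G_0\cap G_1$ of the edge $[0,1]$, it is all of $G$. A group generated by compact subgroups is unimodular, so $\Gamma_K\backslash G$ carries an invariant measure $\mu$ induced by a Haar measure of $G$, also written $\mu$. Let $v\in\{0,1\}$. Then $\Gamma_K\backslash G$ is the disjoint union of the open sets $\Gamma_K\backslash\Gamma_KgG_v$ over the double cosets. Such a set is the quotient of $gG_v$ by the finite group $\Gamma_K\cap gG_vg^{-1}=(\Gamma_K)_{gv}$, so its measure is $\mu(G_v)/|(\Gamma_K)_{gv}|$.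 Hence
$$\mu(\Gamma_K\backslash G)=\mu(G_v)\sum_{w\in\Gamma_K\backslash Gv}\frac1{|(\Gamma_K)_w|}<\infty.$$

**Step: not compact.** The vertex set of $X$ is $G0\sqcup G1$ and $\Gamma_K\backslash X$ is infinite. So for $v=0$ or $v=1$ there are infinitely many of these disjoint nonempty open sets, and $\Gamma_K\backslash G$ is not compact. Thus $\Gamma_K$ is a nonuniform lattice. $\square$

With the Corollary of Section 2, the conjecture is disproved.

## 11. Continuum many counterexamples, and finite index subgroups

*Proof of Theorem 2.* (a) An automorphism of $X$ conjugating $\Gamma_K$ to $\Gamma_{K'}$ induces an isomorphism $D_K\cong D_{K'}$, so we recover $K$ from $D_K$. The vertices of degree $\ge3$ are the $x_k$, $k\in K$. Let $k_1=\min K$. At $x_{k_1}$ the branch in the direction of $x_{k_1-1}$ is a finite path ending at $x_{-1}$, with $k_1+1\ge3$ edges. At the other $x_k$ the branch towards $x_{k-1}$ contains $x_{k_1}$, so it is not a path of this kind; all hairs have 2 edges; and branches towards $x_{k+1}$ are infinite. So $x_{k_1}$ is the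 only vertex of degree $\ge3$ with a branch that is a finite path with at least 3 edges, and $k_1$ is determined by the length of that path. The distances from $x_{k_1}$ to the other vertices of degree $\ge3$ are the numbers $k-k_1$. So $D_K$ determines $K$. There are $2^{\aleph_0}$ admissible $K$, for instance all infinite sets of positive even integers.

(b) Let $\Gamma'\le\Gamma_K$ have finite index, and suppose $\Gamma'\backslash X=Y\cup R_1\cup\dots\cup R_l$ as in the conjecture. The map $\Gamma'\backslash X\to\Gamma_K\backslash X$ is surjective, and surjective on stars, since these maps are $\Gamma'_v\backslash E(v)\to(\Gamma_K)_v\backslash E(v)$. As $Y$ is finite, for all but finitely many $k\in K$ the vertex $x_k$ has a preimage outside $Y$. That preimage has degree 2, as in the proof of the Corollary, but its star maps onto the star of $x_k$, which has $p+1$ edges. This is a contradiction. $\square$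

## 12. When large finite subgroups fix exactly one end

Theorem 3 concerns a general $(q+1)$-regular tree $X$. Its hypothesis forces every vertex with large stabilizer to point towards a definite end.

*Proof of Theorem 3.* We may take $C\ge1$. As $\Gamma$ is discrete, all $\Gamma_v$ are finite. Call $v$ *thick* if $|\Gamma_v|\ge(q+1)C$. Since $\sum1/|\Gamma_v|<\infty$, the non-thick vertices form finitely many $\Gamma$-orbits; let $Y_0$ be their image in $\Gamma\backslash X$.

**Step: a direction at each thick vertex.** For thick $v$ let $\xi(v)$ be the unique end fixed by $\Gamma_v$, and let $v^+$ be the neighbour of $v$ towards $\xi(v)$. $\Gamma_v$ fixes the ray from $v$ to $\xi(v)$, so $\Gamma_v\subset\Gamma_{v^+}$ and $v^+$ is thick. Then $\Gamma_v$ also fixes $\xi(v^+)$, so $\xi(v^+)=\xi(v)$. If $v,w$ are adjacent and thick, then $\Gamma_v\cap\Gamma_w$ has index at most $q+1$ in $\Gamma_v$, hence order $\ge C$, and it fixes $\xi(v)$ and $\xi(w)$. So $\xi(v)=\xi(w)$, and therefore $w=v^+$ or $v=w^+$. Clearly $\gamma v^+=(\gamma v)^+$ for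 $\gamma\in\Gamma$; let $\sigma$ be the map induced by $v\mapsto v^+$ on the thick vertices of $\Gamma\backslash X$.

**Step: $\sigma$ has no cycles.** Write $v^{+n}$ for the $n$-fold iterate, and suppose $v^{+n}=\gamma v$ with $n\ge1$, $\gamma\in\Gamma$. Then $\Gamma_v\subset\Gamma_{v^{+n}}=\gamma\Gamma_v\gamma^{-1}$; the orders agree, so there is equality and $\gamma$ normalizes $\Gamma_v$. We have $\gamma\xi(v)=\xi(\gamma v)=\xi(v^{+n})=\xi(v)$, and $\gamma$ changes the Busemann function of $\xi(v)$ by $n\ne0$; hence it is hyperbolic. The stabilizer of $\gamma^iv$ is $\gamma^i\Gamma_v\gamma^{-i}=\Gamma_v$, so $\Gamma_v$ fixes all $\gamma^iv$, $i\in\mathbb Z$, hence both ends of the axis of $\gamma$. This contradicts the hypothesis, as $|\Gamma_v|\ge C$.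

**Step: no infinite backward chains.** Suppose $v_i=\sigma(v_{i+1})$ for all $i\ge0$. The $v_i$ are distinct, since $\sigma$ has no cycles, and their stabilizer orders are at most that of $v_0$, because $\Gamma_v\subset\Gamma_{v^+}$. This contradicts $\sum1/|\Gamma_v|<\infty$.

**Step: finitely many starting points.** Going backward from a thick vertex of $\Gamma\backslash X$ along $\sigma$ must therefore stop: each thick vertex of $\Gamma\backslash X$ is $\sigma^n(l)$ for some $n\ge0$ and some thick $l$ not in the image of $\sigma$. By the first step, a thick neighbour $w\neq l^+$ of a lift of $l$ would satisfy $w^+=l$; so the neighbours of the lift other than $l^+$ are non-thick, and $l$ is adjacent to $Y_0$. As $Y_0$ is finite and degrees in $\Gamma\backslash X$ are at most $q+1$, there are finitely many such $l$; call them $l_1,\dots,l_c$.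

**Step: the rays.** The thick part is the union of the forward orbits $O_i=\{\sigma^n(l_i)\}_{n\ge0}$, each consisting of distinct vertices; two orbits that meet coincide from then on. Edges between thick vertices of $\Gamma\backslash X$ are exactly the $\{\bar v,\sigma(\bar v)\}$, one for each $\bar v$, and only finitely many edges join thick vertices to $Y_0$. Group the $O_i$ into classes of orbits that eventually coincide. In each class choose a vertex $\mu$ lying in all its orbits, and so far out that no $\sigma^n(\mu)$ with $n\ge1$ is adjacent to $Y_0$. Let $R$ be the ray $\mu,\sigma(\mu),\sigma^2(\mu),\dots$. Let $n\ge1$ and $\sigma(w)=\sigma^n(\mu)$. Then $w=\sigma^a(l_i)$ for some $O_i$ in the class; if $\mu=\sigma^{d}(l_i)$, then $\sigma^{a+1}(l_i)=\sigma^{n+d}(l_i)$ forces $a+1=n+d$, so $w=\sigma^{n-1}(\mu)$. Hence $\sigma^n(\mu)$ has degree 2, with neighbours $\sigma^{n\pm1}(\mu)$. Rays of different classes are disjoint. The vertices on no ray are those of $Y_0$ and finitely many $\sigma^a(l_i)$. Removing the rays, except their initial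 vertices, from the connected graph $\Gamma\backslash X$ leaves a finite graph $Y$. It is connected, because a path between two vertices of $Y$ that enters a ray must return through the initial vertex of that ray. This is the form required in the conjecture. $\square$

For $\Gamma_K$ the hypothesis of Theorem 3 fails, and one can see where: the finite groups $\Gamma_{z_{k,r}}$ are arbitrarily large, and each is transitive on $E(z_{k,r})$. A group that fixes $z_{k,r}$ and an end fixes the edge at $z_{k,r}$ pointing to that end, so $\Gamma_{z_{k,r}}$ fixes no end.
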